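\title{The inf-sup constant of the divergence on the square and on regular polygons}

\begin{abstract}
We prove that the inf-sup constant $\beta$ of the divergence on a square satisfies
$\beta^2=\frac12-\frac1\pi$, that the infimum defining it is not attained, and that
$\beta^2=\frac12-\frac{\sin\omega}{2\omega}$ on every regular polygon with interior
angle $\omega$. The constant is expressed through the best bound for
$|\int w^2\,dA|$ in terms of $\int|w|^2\,dA$ for holomorphic $w$ of mean zero. A
quadrature identity moves $\int w^2\,dA$ to the segments that join the center to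
the vertices, the Schwarz--Christoffel map turns the result into a bilinear form in
Taylor coefficients, and a Schur test bounds this form with the sharp constant.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subseteq\mathbb R^2$ be an open, bounded, connected Lipschitz domain. Let
$V=H^1_0(\Omega;\mathbb R^2)$ with the norm $\|\nabla v\|_{L^2(\Omega)}$, and let
$Q$ be the space of real functions $q\in L^2(\Omega)$ with $\int_\Omega q\,dx=0$,
with the $L^2$ norm. The \emph{inf-sup constant of the divergence}, or LBB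
constant, is
\begin{equation}\label{eq:beta}
\beta(\Omega)=\inf_{q\in Q\setminus\{0\}}\ \sup_{v\in V\setminus\{0\}}\
\frac{\int_\Omega q\,\operatorname{div}v\,dx}{\|\nabla v\|_{L^2(\Omega)}\,\|q\|_{L^2(\Omega)}} .
\end{equation}
It measures the cost of solving $\operatorname{div}v=q$ with zero boundary values.
Let $D=\operatorname{div}\colon V\to Q$. The supremum in \eqref{eq:beta} is
$\|D^*q\|/\|q\|$, so $\beta$ is the lower bound of $D^*$. If $\beta>0$, then $DD^*$
is invertible, $v=D^*(DD^*)^{-1}q$ is the solution of $Dv=q$ of least norm, and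
$\|\nabla v\|^2=\int q\,(DD^*)^{-1}q\,dx\le\beta^{-2}\|q\|^2$ with the best
constant.

The problem treated here is posed in \cite{lbb}: for the square
$\Omega=(0,1)\times(0,1)$ it is conjectured that $\beta^2=\frac12-\frac1\pi$. We
prove the conjecture.

\begin{theorem}\label{thm:square}
For the square $\Omega=(0,1)\times(0,1)$ we have
$\beta(\Omega)^2=\frac12-\frac1\pi$.
\end{theorem}

Identify $\mathbb R^2$ with $\mathbb C$, write $dA$ for area,
$\langle f,g\rangle=\int_\Omega f\bar g\,dA$ and $\|\cdot\|=\|\cdot\|_{L^2(\Omega)}$.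
Let $A^2(\Omega)$ be the space of holomorphic functions in
$L^2(\Omega;\mathbb C)$, and let $A^2_0(\Omega)$ be the subspace of those
$w$ with $\int_\Omega w\,dA=0$. Theorem~\ref{thm:square} comes from the following
sharper inequality.

\begin{theorem}\label{thm:sharp}
Let $S$ be an open square with center $z_0$. For all $w\in A^2_0(S)$,
\begin{equation}\label{eq:sharp}
\Big|\int_Sw^2\,dA\Big|+\Big(1-\frac2\pi\Big)|S|\,|w(z_0)|^2\le\frac2\pi\int_S|w|^2\,dA,
\end{equation}
with strict inequality unless $w=0$. The constant $2/\pi$ is optimal.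
Consequently the infimum defining $\beta(S)$ is not attained.
\end{theorem}

\begin{theorem}\label{thm:polygon}
Let $P_n$ be a regular $n$-gon, $n\ge3$, with interior angle
$\omega=(n-2)\pi/n$. Then
\[
\beta(P_n)^2=\frac12-\frac{\sin\omega}{2\omega}.
\]
\end{theorem}

Section~\ref{sec:reduction} shows that $\beta^2=\frac12(1-\varkappa)$, where
$\varkappa$ is the best constant in $|\int w^2\,dA|\le\varkappa\|w\|^2$ on
$A_0^2(\Omega)$. Section~\ref{sec:corners} shows that a corner of opening $\omega$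
forces $\varkappa\ge\sin\omega/\omega$, and it proves the reverse inequality in an
infinite sector, where the method is visible in a few lines.
Section~\ref{sec:spokes} carries the tools over to regular polygons.
Section~\ref{sec:square} proves Theorems~\ref{thm:square} and~\ref{thm:sharp} and
does not depend on what follows it. Sections~\ref{sec:polygons}
and~\ref{sec:schur} prove Theorem~\ref{thm:polygon}.

\section{Reduction to holomorphic functions}\label{sec:reduction}

The obstacle in \eqref{eq:beta} is the inner supremum. It disappears once the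
divergence is completed to an isometry whose range has a known orthogonal
complement. Recall the operators $\partial_z=\frac12(\partial_1-i\partial_2)$ and
$\partial_{\bar z}=\frac12(\partial_1+i\partial_2)$, which satisfy
$\overline{\partial_zg}=\partial_{\bar z}\bar g$, and recall Weyl's lemma in the
form: if $g\in L^2(\Omega;\mathbb C)$ and $\partial_{\bar z}g=0$ in the sense of
distributions, then $g$ agrees almost everywhere with a holomorphic function. Put
\[
\varkappa(\Omega)=\sup_{0\ne w\in A_0^2(\Omega)}\frac{\big|\int_\Omega w^2\,dA\big|}{\|w\|^2}\in[0,1].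
\]
Since $\operatorname{Re}\int w^2\,dA=\|\operatorname{Re}w\|^2-\|\operatorname{Im}w\|^2$,
this number measures how unequal the sizes of two conjugate harmonic functions of
mean zero can be.

\begin{lemma}\label{lem:reduction}
For every bounded domain $\Omega$ we have $\beta(\Omega)^2=\frac12(1-\varkappa(\Omega))$.
\end{lemma}

\begin{proof}
Write $v=v_1+iv_2\in H_0^1(\Omega;\mathbb C)$. Then
$2\partial_zv=\operatorname{div}v+i(\partial_1v_2-\partial_2v_1)$. From
$\partial_1=\partial_z+\partial_{\bar z}$, $\partial_2=i(\partial_z-\partial_{\bar z})$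
and the parallelogram law,
$|\partial_1v|^2+|\partial_2v|^2=2(|\partial_zv|^2+|\partial_{\bar z}v|^2)$. For
$v\in C_c^\infty(\Omega;\mathbb C)$, two integrations by parts give
\[
\|\partial_zv\|^2=\int\partial_zv\,\partial_{\bar z}\bar v\,dA
=-\int v\,\partial_z\partial_{\bar z}\bar v\,dA
=\int\partial_{\bar z}v\,\partial_z\bar v\,dA=\|\partial_{\bar z}v\|^2 .
\]
By density, $\|\nabla v\|=\|2\partial_zv\|$ on $H_0^1(\Omega;\mathbb C)$. As $\Omega$
is bounded, the Poincar\'e inequality makes $H^1_0$ complete in the norm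
$\|\nabla v\|$, so $\mathcal R=\{2\partial_zv:v\in H_0^1(\Omega;\mathbb C)\}$ is a
closed complex subspace of $L^2(\Omega;\mathbb C)$. A function $g$ is orthogonal to
$\mathcal R$ if and only if $\int\bar g\,\partial_zv\,dA=0$ for all test functions
$v$, that is, $\partial_z\bar g=0$, that is, $\partial_{\bar z}g=0$. By Weyl's
lemma $\mathcal R^\perp=A^2(\Omega)$. Let $\Pi$ be the orthogonal projection onto
$A^2(\Omega)$.

For $q\in Q$, which is real,
$\int q\operatorname{div}v\,dA=\operatorname{Re}\langle2\partial_zv,q\rangle$. Hence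
\[
\sup_{v\ne0}\frac{\int q\operatorname{div}v\,dA}{\|\nabla v\|}
=\sup_{0\ne r\in\mathcal R}\frac{\operatorname{Re}\langle r,q\rangle}{\|r\|}=\|q-\Pi q\|,
\qquad
\beta^2=1-\sup_{0\ne q\in Q}\frac{\|\Pi q\|^2}{\|q\|^2}.
\]
The constant $1$ lies in $A^2(\Omega)$, so
$\langle\Pi q,1\rangle=\langle q,1\rangle=0$, and $\Pi$ restricts to a real-linear
map $T\colon Q\to A_0^2(\Omega)$. Give $A^2_0(\Omega)$ the real inner product
$\operatorname{Re}\langle\cdot,\cdot\rangle$. For $w\in A^2_0(\Omega)$ we have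
$\operatorname{Re}\langle Tq,w\rangle=\operatorname{Re}\langle q,w\rangle=\int q\operatorname{Re}w\,dA$
and $\operatorname{Re}w\in Q$, so $T^*w=\operatorname{Re}w$. Expanding
$(\operatorname{Re}w)^2=\frac14(w+\bar w)^2$ gives
\begin{equation}\label{eq:realpart}
\|\operatorname{Re}w\|^2=\tfrac12\Big(\|w\|^2+\operatorname{Re}\int w^2\,dA\Big).
\end{equation}
Multiplying $w$ by a suitable unimodular constant turns
$\operatorname{Re}\int w^2\,dA$ into $|\int w^2\,dA|$ and keeps $\|w\|$. Therefore
$1-\beta^2=\|T\|^2=\|T^*\|^2=\frac12(1+\varkappa)$.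
\end{proof}

The Lipschitz condition was not used. The substitution $w(z)\mapsto w(az+b)$, $a\neq0$,
multiplies $\int w\,dA$, $\int w^2\,dA$ and $\|w\|^2$ by the same positive factor, so
$\varkappa$ and $\beta$ are invariant under translations, rotations and dilations.
Also $\beta^2\le\frac12$ for every $\Omega$.

\begin{example}[the disc]\label{ex:disc}
On the unit disc $\mathbb D$ the mean value property reads $\int g\,dA=\pi g(0)$
for integrable holomorphic $g$. If $w\in A_0^2(\mathbb D)$, then $w(0)=0$ and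
$\int w^2\,dA=\pi w(0)^2=0$. So $\varkappa=0$ and $\beta^2=\frac12$. This is also the limit
of the value in Theorem~\ref{thm:polygon} as $n\to\infty$, where $\omega\to\pi$.
\end{example}

\begin{example}[rectangles]\label{ex:rectangle}
On $(-L,L)\times(-1,1)$ with $L\ge1$ the function $w=z$ has mean zero,
$\int z^2\,dA=\frac43(L^3-L)$ and $\|z\|^2=\frac43(L^3+L)$. So
$\varkappa\ge(L^2-1)/(L^2+1)$, which tends to $1$ as $L\to\infty$ and vanishes for the
square.
\end{example}

\section{Corners}\label{sec:corners}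

Elongation is one source of large $\varkappa$. Corners are another, and one that
symmetry does not remove. The test functions are the powers that just fail to
be as singular as $1/\zeta$, the first power that is not square integrable at the
corner.

\begin{lemma}\label{lem:corner}
If $\Omega$ is a convex polygon with a corner of opening $\omega\in(0,\pi)$, then
$\varkappa(\Omega)\ge\sin\omega/\omega$.
\end{lemma}

\begin{proof}
After a rigid motion, and with $\zeta$ as the coordinate, $\Omega$ lies in the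
sector $|\arg\zeta|<\omega/2$ (by convexity) and contains
$\Omega'=\{|\zeta|<r_0,\ |\arg\zeta|<\omega/2\}$ for some $r_0>0$. For
$0<\delta<\frac12$ let $w_\delta=\zeta^{-1+\delta}$, with the principal branch. On
$\Omega\setminus\Omega'$ we have $r_0\le|\zeta|\le\operatorname{diam}\Omega$, so
$w_\delta$ is bounded there uniformly in $\delta$. Polar coordinates on $\Omega'$ give
\begin{align*}
\|w_\delta\|^2&=\omega\int_0^{r_0}r^{-1+2\delta}\,dr+O(1)=\frac{r_0^{2\delta}}{2\delta}\,\omega+O(1),\\
\int_\Omega w_\delta^2\,dA&=\frac{r_0^{2\delta}}{2\delta}\int_{-\omega/2}^{\omega/2}e^{-2i(1-\delta)\theta}\,d\theta+O(1)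
=\frac{r_0^{2\delta}}{2\delta}\,\frac{\sin((1-\delta)\omega)}{1-\delta}+O(1),
\end{align*}
with $O(1)$ uniform in $\delta$. The mean $a_\delta$ of $w_\delta$ is $O(1)$, because
$\int_\Omega|w_\delta|\,dA\le\omega\int_0^{\operatorname{diam}\Omega}r^\delta\,dr$.
Passing to $w_\delta-a_\delta\in A_0^2(\Omega)$ subtracts $|\Omega||a_\delta|^2$
from the first quantity and $|\Omega|a_\delta^2$ from the second. Multiply both by
$2\delta$ and let $\delta\to0$: the limits are $\omega$ and $\sin\omega$.
\end{proof}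

With Lemma~\ref{lem:reduction} this gives
$\beta^2\le\frac12-\frac{\sin\omega}{2\omega}$, which is $\frac12-\frac1\pi$ for a
right angle. The conjecture thus says that on the square no function does better
than one that concentrates at a corner. This is a property of the shape as a whole and not
only of its angles: by Example~\ref{ex:rectangle}, $\varkappa>2/\pi$ for a rectangle with
$L^2>(\pi+2)/(\pi-2)$.

For a corner alone, the value $\sin\omega/\omega$ is also an upper bound. The
following computation is not used later, but it is the pattern of all that follows.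

\begin{example}[the infinite sector]\label{ex:sector}
Let $\Gamma=\{|\arg\zeta|<\omega/2\}$ with $0<\omega<\pi$. Let $w$ be holomorphic in
a slightly wider sector, with
$|w(\zeta)|\le C\min(|\zeta|^{-1+\delta},|\zeta|^{-1-\delta})$ for some $\delta>0$.
Then $F(\xi+i\theta)=e^{\xi+i\theta}w(e^{\xi+i\theta})$ is holomorphic in a strip
wider than $|\theta|\le\omega/2$ and is $O(e^{-\delta|\xi|})$; by the Cauchy
estimates so are its derivatives on $|\theta|\le\omega/2$.

\emph{Step 1: quadrature.} With $r=e^\xi$ we have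
$\int_0^\infty w(re^{i\theta})^2r\,dr=e^{-2i\theta}\int_{\mathbb R}F(\xi+i\theta)^2\,d\xi$,
and the last integral does not depend on $\theta$ by Cauchy's theorem. Since
$\int_{-\omega/2}^{\omega/2}e^{-2i\theta}\,d\theta=\sin\omega$,
\[
\int_\Gamma w^2\,dA=\sin\omega\int_0^\infty w(r)^2\,r\,dr .
\]
The area integral equals an integral against a positive measure on the bisector,
with density $\sin\omega$ times the distance to the vertex.

\emph{Step 2: triangle inequality.} Let
$J(\theta)=\int_0^\infty|w(re^{i\theta})|^2r\,dr=\int_{\mathbb R}|F(\xi+i\theta)|^2\,d\xi$.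
Then $|\int_\Gamma w^2\,dA|\le\sin\omega\cdot J(0)$.

\emph{Step 3: restriction estimate.} Since
$(\partial_\xi^2+\partial_\theta^2)|F|^2=4|F'|^2$ and
$\int_{\mathbb R}\partial_\xi^2|F|^2\,d\xi=0$, we get
$J''(\theta)=4\int_{\mathbb R}|F'(\xi+i\theta)|^2\,d\xi\ge0$. So
$2J(0)\le J(\theta)+J(-\theta)$, and integration over $0<\theta<\omega/2$ gives
$\omega J(0)\le\int_\Gamma|w|^2\,dA$.

Together, $|\int_\Gamma w^2\,dA|\le\frac{\sin\omega}\omega\int_\Gamma|w|^2\,dA$.
\end{example}

In a regular polygon the bisectors of all corners meet at the center, and Step~1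
survives exactly. Step~3 used the dilation invariance of the sector, which is
lost; it will be replaced by an estimate on Taylor coefficients. Step~2 is
affordable for the square but not for polygons with many sides.

\section{Quadrature on the spokes and pull-back to the disc}\label{sec:spokes}

From now on $n\ge3$, $\omega=(n-2)\pi/n$, and $P=P_n$ is the regular $n$-gon with
center $0$, inradius $1$ and one side on the line $\operatorname{Re}z=1$. Put
\[
\tau=e^{2\pi i/n},\qquad \eta_k=e^{i\pi/n}\tau^k,\qquad R=\frac1{\cos(\pi/n)},\qquad t=\frac2n ,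
\]
with $k$ taken modulo $n$. The vertices are $R\eta_k$, and we call the segments
$[0,R\eta_k)$ the \emph{spokes}. Let $\nu$ be the positive measure on the spokes
given by
\[
\int g\,d\nu=\sin\omega\sum_{k=0}^{n-1}I_k(g),\qquad
I_k(g)=\int_0^R(R-\ell)\,g(\eta_k\ell)\,d\ell .
\]
As in the sector, the density is $\sin\omega$ times the distance to the vertex.
For $n=4$ we have $P=(-1,1)^2$, $R=\sqrt2$, $\sin\omega=1$, and the spokes form the
two diagonals.

\begin{lemma}\label{lem:quad}
If $g$ is holomorphic near $\overline P$, then $\int_Pg\,dA=\int g\,d\nu$. In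
particular $\nu$ has total mass $|P|$.
\end{lemma}

\begin{proof}
Let $K$ be the triangle with vertices $0$, $R\eta_{n-1}=Re^{-i\pi/n}$ and
$R\eta_0=Re^{i\pi/n}$, in counterclockwise order. Stokes' theorem in the form
$\int_K\partial_{\bar z}\Phi\,dA=\frac1{2i}\oint_{\partial K}\Phi\,dz$ with $\Phi=\bar zg$
gives $\int_Kg\,dA=\frac1{2i}\oint_{\partial K}\bar zg\,dz$. On the side of $P$ that
belongs to $\partial K$, the function $\bar z$ agrees with the holomorphic function
$2-z$, and $\oint_{\partial K}(2-z)g\,dz=0$ by Cauchy's theorem. Subtracting,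
\[
\int_Kg\,dA=\frac1{2i}\oint_{\partial K}(\bar z+z-2)\,g\,dz
=i\oint_{\partial K}(1-\operatorname{Re}z)\,g\,dz ,
\]
and the integrand now vanishes on that side. On the legs $z=e^{\pm i\pi/n}\ell$ we
have $1-\operatorname{Re}z=\cos\frac\pi n\,(R-\ell)$. The lower leg is traversed
outward and the upper leg inward, so
\[
\int_Kg\,dA=i\cos\tfrac\pi n\,\big(e^{-i\pi/n}I_{n-1}(g)-e^{i\pi/n}I_0(g)\big).
\]
Apply this to $g(\tau^mz)$, for which $I_k$ becomes $I_{k+m}(g)$ and the left side
becomes the integral of $g$ over $\tau^mK$, and sum over $m=0,\dots,n-1$. Each $I_k(g)$ receives the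
coefficient
$i\cos\frac\pi n\,(e^{-i\pi/n}-e^{i\pi/n})=2\sin\frac\pi n\cos\frac\pi n=\sin\frac{2\pi}n=\sin\omega$.
\end{proof}

To remove the regularity assumption we use the dilates $w^\rho(z)=w(\rho z)$,
$0<\rho<1$, of $w\in A^2(P)$. They are holomorphic on
$\rho^{-1}P\supset\overline P$, and
\begin{equation}\label{eq:dilate}
\|w^\rho-w\|\to0\qquad(\rho\uparrow1).
\end{equation}
Indeed, extend $w$ by zero; dilations are uniformly bounded on $L^2(\mathbb R^2)$ for
$\rho$ near $1$ and converge on the dense set of continuous functions with compact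
support.

To compare $\nu$ with area we need an orthogonal basis of $A^2(P)$ that is explicit
on the spokes. The conformal map from the disc provides one. Let
$\psi\colon\mathbb D\to P$ be the Riemann map with $\psi(0)=0$ and $\psi'(0)>0$; it
is unique and extends to a homeomorphism of the closures. The Schwarz--Christoffel
formula states that $\psi'(\zeta)=C\prod_k(1-\zeta/\zeta_k)^{\omega/\pi-1}$, where
the $\zeta_k$ are the preimages of the vertices and $C=\psi'(0)$. By uniqueness,
$\psi$ commutes with the rotation $z\mapsto\tau z$ and with the reflection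
$z\mapsto\eta_0^2\bar z$ in the line $\eta_0\mathbb R$. So $\psi(\eta_0r)/\eta_0$ is real
for $0\le r\le1$, and it increases from $0$ because $\psi$ is injective and
$\psi'(0)>0$. Hence $\psi(\eta_0)=R\eta_0$, and the preimages of the vertices are the
$\eta_k$, the roots of $\zeta^n=-1$. Since $\omega/\pi-1=-t$,
\[
\psi'(\zeta)=C(1+\zeta^n)^{-t},\qquad
\psi(\eta_kr)=\eta_k\ell(r),\qquad
\psi'(\eta_kr)=\ell'(r)=C(1-r^n)^{-t}>0,
\]
where $\ell(0)=0$ and $\ell(1)=R$. Define, for $0<r<1$ and integers $N\ge0$,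
\[
u(r)=\int_r^1\frac{dx}{(1-x^n)^t},\qquad M(r)=u(r)(1-r^n)^t,\qquad
m_N=\int_0^1r^NM(r)\,dr .
\]
Then $R-\ell(r)=Cu(r)$. For $w$ holomorphic in $P$ we call
$f=(w\circ\psi)\psi'=\sum_{j\ge0}c_j\zeta^j$ the \emph{pull-back} of $w$.

\begin{lemma}\label{lem:pull}
Let $w,w_1,w_2$ be holomorphic in $P$, with pull-backs $f=\sum_jc_j\zeta^j$, $f_1$, $f_2$.
\begin{enumerate}
\item[(a)] $\|w\|^2=\pi\sum_{j\ge0}|c_j|^2/(j+1)$.
\item[(b)] $\int|w_1w_2|\,d\nu=\sin\omega\sum_{k=0}^{n-1}\int_0^1M(r)\,|f_1(\eta_kr)f_2(\eta_kr)|\,dr$ in $[0,\infty]$.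
\item[(c)] If $w(0)=0$, then $c_0=0$. If $w(\tau z)=\tau^pw(z)$ in $P$, then $c_j=0$
unless $j\equiv p \pmod n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The Jacobian of $\psi$ is $|\psi'|^2$, so $\|w\|^2=\int_{\mathbb D}|f|^2\,dA$; the
powers $\zeta^j$ are orthogonal in $L^2(\mathbb D)$ with squared norm $\pi/(j+1)$.
(b) Substitute $\ell=\ell(r)$ in $I_k$. Since
$w_i(\eta_k\ell(r))=f_i(\eta_kr)/\ell'(r)$, the integrand becomes
$Cu\,|f_1f_2|\,(\ell')^{-2}\,\ell'=u\,(1-r^n)^t\,|f_1f_2|$.
(c) We have $c_0=Cw(0)$. From $\psi(\tau\zeta)=\tau\psi(\zeta)$ and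
$\psi'(\tau\zeta)=\psi'(\zeta)$ we get $f(\tau\zeta)=\tau^pf(\zeta)$, so
$\tau^jc_j=\tau^pc_j$ for all $j$.
\end{proof}

\section{The square}\label{sec:square}

Let $n=4$ and $S=(-1,1)^2$, so that $|S|=4$, $\tau=i$, $t=\frac12$ and
$M=u\sqrt{1-r^4}$. The restriction estimate cannot hold with the constant $2/\pi$
for all of $A^2(S)$, because $\int|1|^2\,d\nu=4=\|1\|^2$. It holds for functions that
vanish at the center.

\begin{lemma}\label{lem:restr}
If $w\in A^2(S)$ and $w(0)=0$, then $\int|w|^2\,d\nu\le\frac2\pi\|w\|^2$, with strict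
inequality if $w\ne0$.
\end{lemma}

\begin{proof}
Let $f=\sum_{j\ge1}c_j\zeta^j$ be the pull-back of $w$. On a single spoke,
$|f|^2$ couples all pairs of coefficients. The sum over the four spokes couples
only indices in the same class modulo $4$. To see this, write
$f=\sum_{p=1}^4f_p$, where $f_p$ collects the terms with $j\equiv p\pmod4$. Then
$f(\eta_kr)=\sum_pi^{kp}f_p(\eta_0r)$, and orthogonality of the characters of
$\mathbb Z/4$ gives $\sum_k|f(\eta_kr)|^2=4\sum_p|f_p(\eta_0r)|^2$. Now use
Lemma~\ref{lem:pull}(b), the bound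
$|f_p(\eta_0r)|^2\le\sum|c_a||c_b|r^{a+b}$ over $a\equiv b\equiv p$, Tonelli's theorem, and
$|c_a||c_b|\le\frac12(|c_a|^2+|c_b|^2)$:
\begin{equation}\label{eq:rows}
\int|w|^2\,d\nu\le4\sum_{\substack{a,b\ge1\\a\equiv b\ (4)}}|c_a||c_b|\,m_{a+b}
\le4\sum_{b\ge1}|c_b|^2\sigma_b,\qquad
\sigma_b=\sum_{\substack{a\ge1\\a\equiv b\ (4)}}m_{a+b}.
\end{equation}
In view of Lemma~\ref{lem:pull}(a) we need $\sigma_b<\frac1{2(b+1)}$. The smallest
index $a$ in $\sigma_b$ is some $p\in\{1,2,3,4\}$, so
$\sum_ar^a=r^p/(1-r^4)\le r/(1-r^4)$; this is where $w(0)=0$ is used. It remains to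
bound $M$. We have $1+x^4>2x^2$ on $(0,1)$, and
$\frac d{dx}\big(\sqrt{1-x^4}/x\big)=-(1+x^4)/(x^2\sqrt{1-x^4})$. Hence
\begin{equation}\label{eq:Msquare}
u(r)<\int_r^1\frac{1+x^4}{2x^2\sqrt{1-x^4}}\,dx=\frac{\sqrt{1-r^4}}{2r},
\qquad\text{that is,}\qquad M(r)<\frac{1-r^4}{2r}.
\end{equation}
The factor $1-r^4$ cancels the geometric series exactly:
\[
\sigma_b\le\int_0^1r^b\,\frac r{1-r^4}\,M(r)\,dr<\frac12\int_0^1r^b\,dr=\frac1{2(b+1)} .
\]
Inserting this in \eqref{eq:rows} gives
$\int|w|^2\,d\nu\le2\sum_b|c_b|^2/(b+1)=\frac2\pi\|w\|^2$, strictly if some $c_b\ne0$.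
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:square} and~\ref{thm:sharp}]
All three terms of \eqref{eq:sharp} scale in the same way under $z\mapsto az+b$,
and $\beta$ is invariant. So we may take $S=(-1,1)^2$ and $z_0=0$.

\emph{Quadrature on $A^2(S)$.} A strict inequality does not pass to limits, so we
extend Lemma~\ref{lem:quad} instead. For $w\in A^2(S)$, the mean value property on
$\mathbb D\subset S$ and the Cauchy--Schwarz inequality give
$|w(0)|^2\le\|w\|^2/\pi$. By Lemma~\ref{lem:restr},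
\[
\int|w|^2\,d\nu\le2\int|w-w(0)|^2\,d\nu+8|w(0)|^2
\le\frac4\pi\big(\|w\|+2|w(0)|\big)^2+8|w(0)|^2\le C'\|w\|^2
\]
with an absolute constant $C'$. Applied to $w^\rho-w$, this and \eqref{eq:dilate}
show that $w^\rho\to w$ in $L^2(\nu)$ as well as in $L^2(S)$. Both measures are finite,
so Lemma~\ref{lem:quad} for $g=w^\rho$ and $g=(w^\rho)^2$ passes to the limit:
\begin{equation}\label{eq:quadA2}
\int_Sw\,dA=\int w\,d\nu,\qquad\int_Sw^2\,dA=\int w^2\,d\nu\qquad(w\in A^2(S)).
\end{equation}

\emph{The inequality.} Let $w\in A_0^2(S)$ and $\lambda=w(0)$. We have to trade the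
condition of mean zero for the condition of Lemma~\ref{lem:restr}. By
\eqref{eq:quadA2}, $w$ is orthogonal to constants for both measures, and both have
mass $4$, so
\[
\int|w-\lambda|^2\,d\nu=\int|w|^2\,d\nu+4|\lambda|^2,\qquad
\|w-\lambda\|^2=\|w\|^2+4|\lambda|^2 .
\]
Lemma~\ref{lem:restr} for $w-\lambda$ reads
$\int|w|^2\,d\nu+4|\lambda|^2\le\frac2\pi(\|w\|^2+4|\lambda|^2)$. With
\eqref{eq:quadA2},
\[
\Big|\int_Sw^2\,dA\Big|+4\Big(1-\frac2\pi\Big)|\lambda|^2
\le\int|w|^2\,d\nu+4\Big(1-\frac2\pi\Big)|\lambda|^2\le\frac2\pi\|w\|^2 .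
\]
The last inequality is strict unless $w$ is constant, and a constant of mean zero
is $0$. This is \eqref{eq:sharp}. It gives $\varkappa(S)\le2/\pi$.
Lemma~\ref{lem:corner} with $\omega=\pi/2$ gives $\varkappa(S)\ge2/\pi$, so the constant on
the right of \eqref{eq:sharp} cannot be lowered. By Lemma~\ref{lem:reduction},
$\beta^2=\frac12(1-\frac2\pi)=\frac12-\frac1\pi$.

\emph{The infimum is not attained.} Suppose that $q\in Q\setminus\{0\}$ attains it, and let
$w=\Pi q\in A_0^2(S)$. By the proof of Lemma~\ref{lem:reduction},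
$\|q-w\|=\beta\|q\|$, so $\|w\|^2=(1-\beta^2)\|q\|^2>0$. By \eqref{eq:realpart} and the
strict form of \eqref{eq:sharp},
$\|\operatorname{Re}w\|^2<\frac12(1+\frac2\pi)\|w\|^2=(1-\beta^2)\|w\|^2$. Hence
\[
\|w\|^2=\operatorname{Re}\langle w,q\rangle=\int q\operatorname{Re}w\,dA
\le\|q\|\,\|\operatorname{Re}w\|<\sqrt{1-\beta^2}\,\|q\|\,\|w\|=\|w\|^2,
\]
a contradiction.
\end{proof}

\section{Regular polygons: reduction to a bilinear inequality}\label{sec:polygons}

Let $n\ge3$ and
\[
s=\frac{\sin\omega}\omega=\frac{n\sin\omega}{(n-2)\pi}<1 .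
\]
By Lemmas~\ref{lem:reduction} and~\ref{lem:corner}, Theorem~\ref{thm:polygon} follows from
$|\int_Pw^2\,dA|\le s\|w\|^2$ on $A_0^2(P)$. The route taken for the square is closed when $n$ is large.

\begin{remark}\label{rem:fail}
The analog of Lemma~\ref{lem:restr}, with $s$ in place of $2/\pi$, is false for
$n\ge8$. Take $w=z$. Then $\int|z|^2\,d\nu=\frac1{12}nR^4\sin\omega$. On the triangle $K$ of
Lemma~\ref{lem:quad} we have $|z|\le R\operatorname{Re}z$ and
$\int_K(\operatorname{Re}z)^2\,dA=\int_0^12x^3\tan\frac\pi n\,dx=\frac12\tan\frac\pi n=\frac14R^2\sin\omega$,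
so $\|z\|^2\le\frac14nR^4\sin\omega$. The ratio is at least $\frac13$, whereas
$s=\sin(2\pi/n)/\omega<2/(n-2)\le\frac13$. Yet $\int_Pz^2\,dA=0$ by rotation
invariance, since $\tau^2\ne1$.
\end{remark}

So the cancellation between the spokes must be used before absolute values are
taken. In $\int w^2\,dA$ the class $p$ modulo $n$ interacts with the class $-p$ and
not with itself, and the estimate to prove is the following.

\begin{proposition}\label{prop:bilinear}
Let $I,J$ be sets of integers of one of the two types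
\begin{enumerate}
\item[(a)] $I=\{i\ge1:i\equiv p\}$ and $J=\{j\ge1:j\equiv-p\}$ modulo $n$, where $1\le p\le n-1$;
\item[(b)] $I=J=\{n,2n,3n,\dots\}$.
\end{enumerate}
Then for all $x_i\ge0$ and $y_j\ge0$,
\[
\sum_{i\in I,\ j\in J}x_iy_j\,m_{i+j}\le\frac1{n-2}
\Big(\sum_{i\in I}\frac{x_i^2}{i+1}\Big)^{1/2}\Big(\sum_{j\in J}\frac{y_j^2}{j+1}\Big)^{1/2}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:polygon}, given Proposition~\ref{prop:bilinear}]
Let $w\in A_0^2(P)$. By \eqref{eq:dilate}, $w^\rho$ minus its mean tends to $w$ in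
$L^2(P)$, and both sides of the desired inequality are continuous in $L^2(P)$. So we may
assume that $w$ is holomorphic near $\overline P$. For $0\le p\le n-1$ let
$w_p(z)=\frac1n\sum_{m=0}^{n-1}\tau^{-mp}w(\tau^mz)$. Then $w=\sum_pw_p$, each $w_p$ is
holomorphic near $\overline P$, and $w_p(\tau z)=\tau^pw_p(z)$. The substitution
$z\mapsto\tau z$ multiplies $\langle w_p,w_{p'}\rangle$ by $\tau^{p-p'}$,
$\int w_pw_{p'}\,dA$ by $\tau^{p+p'}$, and $\int w_p\,dA$ by $\tau^p$, while none of these integrals changes. Therefore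
\[
\|w\|^2=\sum_{p=0}^{n-1}\|w_p\|^2,\qquad
\int w^2\,dA=\int w_0^2\,dA+\sum_{p=1}^{n-1}\int w_pw_{n-p}\,dA,\qquad
\int w_0\,dA=0 .
\]

Let $g_1,g_2$ be holomorphic near $\overline P$, with pull-backs
$\sum_{i\in I}c_i\zeta^i$ and $\sum_{j\in J}c'_j\zeta^j$, where $I,J$ are as in the
proposition. Lemma~\ref{lem:pull}(b), Tonelli's theorem, the proposition and
Lemma~\ref{lem:pull}(a) give
\begin{equation}\label{eq:pair}
\int|g_1g_2|\,d\nu\le n\sin\omega\sum_{i\in I,\ j\in J}|c_i||c'_j|\,m_{i+j}
\le\frac{n\sin\omega}{(n-2)\pi}\,\|g_1\|\,\|g_2\|=s\,\|g_1\|\,\|g_2\| .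
\end{equation}
For $1\le p\le n-1$, Lemma~\ref{lem:pull}(c) allows $g_1=w_p$, $g_2=w_{n-p}$ with type (a).
By Lemma~\ref{lem:quad},
$|\int w_pw_{n-p}\,dA|\le s\|w_p\|\|w_{n-p}\|\le\frac s2(\|w_p\|^2+\|w_{n-p}\|^2)$.

For $p=0$ let $\lambda=w_0(0)$. The function $w_0-\lambda$ is invariant under rotation by
$\tau$ and vanishes at $0$, so $g_1=g_2=w_0-\lambda$ is allowed with type (b). By
Lemma~\ref{lem:quad}, $w_0$ has mean zero for $\nu$ as well as for $dA$, and both measures
have mass $|P|$. So \eqref{eq:pair} reads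
$\int|w_0|^2\,d\nu+|\lambda|^2|P|\le s(\|w_0\|^2+|\lambda|^2|P|)$. Since $s<1$,
$|\int w_0^2\,dA|=|\int w_0^2\,d\nu|\le\int|w_0|^2\,d\nu\le s\|w_0\|^2$. Summing over $p$ gives
$|\int w^2\,dA|\le s\|w\|^2$.
\end{proof}

\section{The bilinear inequality}\label{sec:schur}

We prove Proposition~\ref{prop:bilinear}. By Lemma~\ref{lem:corner} and the proof just given, its
constant cannot be lowered for all pairs $I,J$ at once, so the moments $m_N$ must be bounded with no loss at leading order,
and by a function whose sums along a class modulo $n$ can be computed.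

\subsection{The moments}

For $X>\frac12$ let
\[
E(X)=\frac1{X-\frac12}-\frac1{X+\frac12}=\frac1{X^2-\frac14},\qquad
H(X)=E(X)-\frac1{X^2}=\frac1{4X^2(X^2-\frac14)},
\]
\[
G(X)=tE(X)+\frac{1-t}{X^2}=E(X)-(1-t)H(X).
\]
Since $0<t<1$ and $H>0$, we have $X^{-2}\le G(X)\le E(X)$. The function $E$ telescopes:
\begin{equation}\label{eq:telescope}
\sum_{a\ge0}E(X+a)=\frac1{X-\frac12}.
\end{equation}

\begin{lemma}\label{lem:moment}
If $X=(N+2)/n>\frac12$, then $(n-2)\,m_N\le\frac1n\,G(X)$.
\end{lemma}

\begin{proof}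
Substitute $r=e^{-\xi/n}$. Then $|dr|=\frac1ne^{-\xi/n}\,d\xi$ and, since $t/2=1/n$,
\[
(1-r^n)^t=\big(2\sinh\tfrac\xi2\big)^te^{-t\xi/2}=\big(2\sinh\tfrac\xi2\big)^te^{-\xi/n}.
\]
In $u$ the exponentials cancel, so
$u=\frac1n\int_0^\xi(2\sinh\frac{\xi'}2)^{-t}\,d\xi'$. In $m_N$ they combine to
$e^{-(N+2)\xi/n}$. With $n-2=n(1-t)$,
\[
(n-2)\,m_N=\frac1n\int_0^\infty e^{-X\xi}\,W(\xi)\,d\xi,\qquad
W(\xi)=(1-t)\big(2\sinh\tfrac\xi2\big)^t\int_0^\xi\big(2\sinh\tfrac{\xi'}2\big)^{-t}\,d\xi' .
\]
As $2\sinh\frac{\xi'}2\ge\xi'$, the inner integral is at most $\xi^{1-t}/(1-t)$. The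
weighted inequality $\alpha^t\gamma^{1-t}\le t\alpha+(1-t)\gamma$ between geometric and arithmetic means gives
\[
W(\xi)\le\big(2\sinh\tfrac\xi2\big)^t\xi^{1-t}\le t\cdot2\sinh\tfrac\xi2+(1-t)\xi .
\]
Finally $\int_0^\infty e^{-X\xi}(e^{\xi/2}-e^{-\xi/2})\,d\xi=E(X)$ and
$\int_0^\infty e^{-X\xi}\xi\,d\xi=X^{-2}$.
\end{proof}

For $n=4$ we have $W=2M/r$ and $2\sinh\frac\xi2=(1-r^4)/r^2$, so the cruder bound
$W\le2\sinh\frac\xi2$, which yields $E$ in place of $G$, is \eqref{eq:Msquare}. The gain
$(1-t)H$ is needed below for $n\ge5$.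

\subsection{The Schur test}

Enumerate $I$ and $J$ by integers $a,b\ge0$ through $i+1=nA$, $j+1=nB$, where
\[
A=a+\theta,\qquad B=b+\theta',
\]
with $\theta=\frac{p+1}n$, $\theta'=\frac{n-p+1}n$ for type (a) and
$\theta=\theta'=1+\frac1n$ for type (b). Then $(i+j+2)/n=A+B\ge1+t$, and
$\theta+\theta'=1+t$ for type (a).

\begin{lemma}\label{lem:schur}
Proposition~\ref{prop:bilinear} holds for $I,J$ if there are numbers $h_a>0$ and $h'_b>0$ with
\begin{equation}\label{eq:schur}
A\sum_{b\ge0}G(A+B)\,h'_b\le h_a\quad(a\ge0),\qquad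
B\sum_{a\ge0}G(A+B)\,h_a\le h'_b\quad(b\ge0).
\end{equation}
\end{lemma}

\begin{proof}
Index $x$ and $y$ by $a$ and $b$. Write
$x_ay_b=x_a(h'_b/h_a)^{1/2}\cdot y_b(h_a/h'_b)^{1/2}$ and apply the Cauchy--Schwarz
inequality with the weight $G=G(A+B)$:
\[
\sum_{a,b}x_ay_b\,G\le
\Big(\sum_a\frac{x_a^2}{h_a}\sum_bG\,h'_b\Big)^{1/2}\Big(\sum_b\frac{y_b^2}{h'_b}\sum_aG\,h_a\Big)^{1/2}
\le\Big(\sum_a\frac{x_a^2}A\Big)^{1/2}\Big(\sum_b\frac{y_b^2}B\Big)^{1/2}.
\]
Now use $m_{i+j}\le G(A+B)/(n(n-2))$, $1/A=n/(i+1)$ and $1/B=n/(j+1)$.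
\end{proof}

The continuous model is $A\int_0^\infty(A+B)^{-2}\,dB=1$, in which constant weights
give equality. Constant weights also work when both sequences start late enough.

\subsection{The case $\theta,\theta'\ge\frac12$}

Take $h_a=h'_b=1$. By \eqref{eq:telescope},
\[
A\sum_bG(A+B)\le\frac A{A+\theta'-\frac12}\le1,\qquad
B\sum_aG(A+B)\le\frac B{B+\theta-\frac12}\le1 .
\]
This covers type (b) for all $n$. It covers type (a) for $n=3$ and $n=4$, since
$\theta,\theta'\ge2/n$.

\subsection{The case $\theta<\frac12$: choice of weights}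

The remaining pairs have type (a) with $\theta<\frac12$ or $\theta'<\frac12$. Replacing
$p$ by $n-p$ exchanges $I$ with $J$, so let $\theta<\frac12$. From $2/n\le\theta<\frac12$
we get $n\ge5$ and $0<t\le\frac25$. Put
\[
\varepsilon=\tfrac12-\theta\in(0,\tfrac12),\qquad\gamma=\varepsilon+t,\qquad X=B+\theta=b+1+t .
\]
Then $\theta'=\frac12+\gamma$, $\theta+\gamma=\frac12+t$ and $B=X-\frac12+\varepsilon$.

Constant weights now fail. The first sum in \eqref{eq:schur} is at most
$A/(A+\gamma)<1$, with room to spare. But $\sum_aH(X+a)=O(X^{-3})$, so the second sum is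
$1+\varepsilon/X+O(X^{-2})$, which exceeds $1$ for large $b$. The room in the first condition
has to pay for this excess. If $h_a\le1$ and $h_0\le1-d$, the second sum drops by
$d\,BG(X)\approx d/X$, which suffices for large $b$ once $d>\varepsilon$. For $b=0$ we create
room by raising $h'_0$. So let $h'_0=1+\chi$ with $\chi\geq0$, let $h'_b=1$ for $b\ge1$, and define
$h_a=A\sum_bG(A+B)h'_b$, so that the first half of \eqref{eq:schur} holds with equality.
By $G\le E$, \eqref{eq:telescope} and
$E(A+\theta')=1/((A+\gamma)(A+\gamma+1))$,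
\[
h_a\le A\Big[\frac1{A+\gamma}+\frac\chi{(A+\gamma)(A+\gamma+1)}\Big]
=1-\frac{\gamma(\gamma+1)+(\gamma-\chi)A}{(A+\gamma)(A+\gamma+1)} .
\]
The largest $\chi$ for which this stays below $1$ for all large $A$ is $\chi=\gamma$, and we
make this choice. Then $0<h_a\le1$ for all $a$, and $h_0\le1-d$ with
\begin{equation}\label{eq:d}
d=\frac{\gamma(\gamma+1)}{(\frac12+t)(\frac32+t)}
=\frac{\varepsilon+t}{\frac12+t}\cdot\frac{1+\varepsilon+t}{\frac32+t}
\ge\frac\varepsilon{1/2}\cdot\frac{1+\varepsilon}{3/2}=\frac43\,\varepsilon(1+\varepsilon).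
\end{equation}
Here we used that a fraction with value in $(0,1]$ does not decrease when $t\geq0$ is added to its numerator and
denominator.

\subsection{The case $\theta<\frac12$: the second condition}

Keep only the first term of $\sum_aH(X+a)$ and use $G(X)\ge X^{-2}$. Since
$B/(X-\frac12)=1+\varepsilon/(X-\frac12)$,
\begin{equation}\label{eq:second}
B\sum_aG(A+B)h_a\le B\Big[\sum_aG(X+a)-d\,G(X)\Big]
\le1+\frac\varepsilon{X-\frac12}-BZ,
\end{equation}
where $Z=dX^{-2}+(1-t)H(X)$. We use repeatedly that, by maximizing a quadratic in $\varepsilon$,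
\begin{equation}\label{eq:quadratic}
\varepsilon-\Lambda\,\varepsilon(1+\varepsilon)\le(1-\Lambda_0)\varepsilon-\Lambda_0\varepsilon^2
\le\frac{(1-\Lambda_0)^2}{4\Lambda_0}\qquad\text{if }\Lambda\ge\Lambda_0>0 .
\end{equation}

\emph{The rows $b\ge1$.} We need the right side of \eqref{eq:second} to be at most
$h'_b=1$. As $B\ge X-\frac12$, it suffices that $\varepsilon\le(X-\frac12)^2Z$. By
\eqref{eq:d} and the formula for $H$, this follows from
\begin{equation}\label{eq:rowsb}
\varepsilon-\Lambda\,\varepsilon(1+\varepsilon)\le(1-t)\cdot\frac1{4X^2}\cdot\frac{X-\frac12}{X+\frac12},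
\qquad\Lambda=\frac43\Big(1-\frac1{2X}\Big)^2 .
\end{equation}
Both $\Lambda$ and $(X-\frac12)/(X+\frac12)$ increase with $X$; the latter is at least $\frac35$ for
$X\ge2$ and at least $\frac57$ for $X\ge3$. There are four cases, and in the last
three the left side is bounded by \eqref{eq:quadratic}.
\begin{itemize}
\item $b\ge3$. Here $X\ge4$ and $\Lambda\ge\frac43\cdot\frac{49}{64}>1$, so the left side is negative.
\item $b=2$. Here $3\le X\le4$ and $\Lambda\ge\frac43\cdot\frac{25}{36}=\frac{25}{27}$. The left side is at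
most $\frac1{675}$, and the right side is at least
$\frac35\cdot\frac1{64}\cdot\frac57=\frac3{448}$.
\item $b=1$, $t\le\frac14$. Here $2\le X\le\frac94$ and $\Lambda\ge\frac43\cdot\frac9{16}=\frac34$. The left side is
at most $\frac1{48}$, and the right side is at least
$\frac34\cdot\frac4{81}\cdot\frac35=\frac1{45}$.
\item $b=1$, $\frac14\le t\le\frac25$. Here $\frac94\le X\le\frac{12}5$ and
$\Lambda\ge\frac43\cdot\frac{49}{81}>\frac45$. The left side is at most $\frac1{80}$, and the right side is at least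
$\frac35\cdot\frac{25}{576}\cdot\frac35=\frac1{64}$.
\end{itemize}
So \eqref{eq:rowsb} holds for all $b\ge1$.

\emph{The row $b=0$.} Now $X=1+t$, $B=\frac12+\gamma$ and $h'_0=1+\varepsilon+t$. Since
$\varepsilon/(X-\frac12)\le2\varepsilon$, by \eqref{eq:second} it suffices that $\varepsilon-t\le BZ$. The
function $(\frac12+t)/(1+t)^2$ has derivative $-t/(1+t)^3\le0$, so on $[0,\frac25]$ it is at least
$\frac9{10}\cdot\frac{25}{49}=\frac{45}{98}$. With $B\ge\frac12+t\geq\frac12$, \eqref{eq:d} and
$\frac43\cdot\frac{45}{98}=\frac{30}{49}>\frac35$,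
\[
BZ\ge\frac35\,\varepsilon(1+\varepsilon)+\frac12(1-t)H(1+t).
\]
By \eqref{eq:quadratic} with $\Lambda_0=\frac35$ we have
$\varepsilon-\frac35\varepsilon(1+\varepsilon)\le\frac1{15}$, so it is enough to show
$\frac1{15}\le t+\frac12(1-t)H(1+t)$. This holds if $t\ge\frac1{15}$. If $t<\frac1{15}$,
then $(1+t)^2<\frac54$, hence $H(1+t)>\frac15$ and
$\frac12(1-t)H(1+t)>\frac12\cdot\frac{14}{15}\cdot\frac15=\frac7{75}>\frac1{15}$.

Thus \eqref{eq:schur} holds in every case. By Lemma~\ref{lem:schur},
Proposition~\ref{prop:bilinear} is proved, and with it Theorem~\ref{thm:polygon}.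

\begin{thebibliography}{1}

\bibitem{lbb}
\emph{A posteriori error analysis of the inf-sup constant for the divergence},
\texttt{https://users.fmi.uni-jena.de/\textasciitilde gallistl/publikationen/pdf/2021-g-lbb.pdf},
doi:10.1137/20m1332529.

\end{thebibliography}
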